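# Sandwich regions have polynomially fewer faces than the full arrangement

## 1. Envelopes, sandwiches, and the exponent $d-1$

Take $n$ functions of $d-1$ variables and draw their graphs in $\mathbb R^d$. Together the graphs cut space into an arrangement with $O(n^d)$ faces, and this can be attained. If we look at the graphs only from below, we see their lower envelope, and for reasonable functions this has about $n^{d-1}$ faces, one power of $n$ less. Now split the functions into two groups $\mathcal F$ and $\mathcal G$, and look at the region below every $f\in\mathcal F$ and above every $g\in\mathcal G$. Its boundary consists of pieces of just two envelopes. So the first guess is that the region, too, has about $n^{d-1}$ faces.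

To test the guess we need precise terms. Fix integers $d\ge2$ and $b\ge1$.

**Definition (description complexity).** A *function of constant description complexity* is a continuous total function $f:\mathbb R^{d-1}\to\mathbb R$ whose graph is a semi-algebraic set defined by at most $b$ polynomial equalities and inequalities, each of degree at most $b$. Here $b$ is a constant independent of $n$.

For example, $x\mapsto (x_1-3)^2$ has a graph given by one equation of degree 2, so $b=2$ suffices.

**Definition (sandwich region).** Let $\mathcal F,\mathcal G$ be two nonempty collections of such functions with $|\mathcal F|+|\mathcal G|=n$. The *sandwich region* is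
$$\Sigma(\mathcal F,\mathcal G)=\{(x,x_d)\in\mathbb R^{d-1}\times\mathbb R:\ \max_{g\in\mathcal G}g(x)\le x_d\le\min_{f\in\mathcal F}f(x)\}.$$
Its *combinatorial complexity* is the number of faces, of all dimensions, of the arrangement of the $n$ graphs that lie on its boundary. Let $\kappa_{d,b}(n)$ be the maximum of this number over all such $\mathcal F,\mathcal G$.

A small example with $d=2$: let $\mathcal F=\{x^2\}$ and $\mathcal G=\{0\}$. Then $\Sigma=\{0\le x_2\le x^2\}$, and its boundary carries five faces: the origin, two open half-axes, and two open branches of the parabola. We will meet this example again.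

As usual, $O^*(\cdot)$ denotes a bound that holds up to a factor $n^\varepsilon$ for every $\varepsilon>0$, with a constant depending on $\varepsilon,d,b$. The envelope bound quoted above is Sharir's: the lower (or upper) envelope of $n$ such $(d-1)$-variate functions has complexity $O^*(n^{d-1})$.

**Test 1: $d=2$.** The lower envelope of $\mathcal F$ and the upper envelope of $\mathcal G$ each divide the $x$-axis into $O^*(n)$ points and open intervals on which the set of functions attaining the envelope is constant. Overlay the two subdivisions. On a line, overlaying *adds* the numbers of break points, so we get $O^*(n)$ points and intervals. Over one of them, let $f$ attain the minimum and $g$ the maximum. The sets $\{f>g\}$, $\{f=g\}$, $\{f<g\}$ consist of boundedly many intervals and points, and over each such piece $\partial\Sigma$ contributes at most two faces. In total there are $O^*(n)$, as guessed.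

**Test 2: affine functions.** Then $\Sigma$ is a convex polyhedron. For $d=2$ it has at most $n$ edges and at most $n$ vertices, again within the guess.

**Test 3: the guess cannot be lowered for $b\ge 2$.** Here is a family showing $\kappa_{d,b}(n)=\Omega(n^{d-1})$ for $b\ge2$. Let $n\ge d$ and $m=\lfloor (n-1)/(d-1)\rfloor$. Let $\mathcal F$ consist of the functions $(x_i-s)^2$, $1\le i\le d-1$, $1\le s\le m$, padded to size $n-1$ by constants $\ge1$, and let $\mathcal G=\{1/16\}$. Consider the point with $x_i=s_i+\frac14$, where $s_i\in\{1,\dots,m\}$, and $x_d=\frac1{16}$. There $(x_i-s_i)^2=\frac1{16}$, while $(x_i-s)^2\ge\frac9{16}$ for integers $s\ne s_i$. So the point lies in $\Sigma$, and the functions whose graphs pass through it are exactly $1/16$ and the $(x_i-s_i)^2$. The common intersection of these $d$ graphs is the finite set $x_i=s_i\pm\frac14$, $x_d=\frac1{16}$, so the point is a $0$-dimensional face. This gives $m^{d-1}$ faces.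

**Test 4: the guess needs $b$ to be fixed.** For $n\ge d$ we have $\sup_b\kappa_{d,b}(n)\ge\lfloor n/d\rfloor^d$, so no $o(n^d)$ bound can hold uniformly in $b$. Let $t=\lfloor n/d\rfloor$ and choose distinct points $v(\sigma)\in\mathbb R^{d-1}$, one for each $\sigma\in\{1,\dots,t\}^d$. A polynomial can have any prescribed values and gradients at finitely many nodes. Indeed, for a node $v$ put $P_v(x)=\prod_{w\ne v}|x-w|^2$. The product of $P_v$ with any affine function $\ell$ vanishes with its gradient at every other node. At $v$ it has value $P_v(v)\ell(v)$ and gradient $P_v(v)\nabla\ell+\ell(v)\nabla P_v(v)$, and since $P_v(v)\neq0$, both can be prescribed by choosing first $\ell(v)$ and then $\nabla \ell$. Add these products over all nodes. So there are polynomials $p_{i,s}$ ($1\le i\le d$, $1\le s\le t$) on $\mathbb R^{d-1}$ such that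

* at $v(\sigma)$ with $\sigma_i=s$, the value is $0$, and the gradient is the $i$-th unit vector if $i<d$ and $0$ if $i=d$;
* at $v(\sigma)$ with $\sigma_i\ne s$, the value is $1$.

Let $\mathcal F=\{p_{i,s}:i<d\}$ together with constants $\ge2$ as padding, and $\mathcal G=\{-p_{d,s}\}$. At $(v(\sigma),0)$ all $f\ge0$ and all $g\le0$, so the point is in $\Sigma$. Exactly $p_{1,\sigma_1},\dots,p_{d-1,\sigma_{d-1}},-p_{d,\sigma_d}$ vanish there. On the intersection of these $d$ graphs the $d-1$ functions $p_{i,\sigma_i}+p_{d,\sigma_d}$, $i<d$, vanish. Their gradients at $v(\sigma)$ are the unit vectors, so by the inverse function theorem $v(\sigma)$ is an isolated common zero, and the point is a vertex of $\Sigma$. There are $t^d$ of them.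

Test 4 is a warning: any proof must use bounded description complexity in an essential way.

**Where Test 1 stops generalizing.** The natural approach for larger $d$ is the one of Test 1: over $\mathbb R^{d-1}$, overlay the minimization diagram of $\mathcal F$ with the maximization diagram of $\mathcal G$. In dimension at least two, overlaying no longer adds. Already over $\mathbb R^2$, two planar subdivisions with $O^*(n^2)$ edges each could, as far as this count tells us, have about $n^4$ crossings, which is more than the trivial bound $n^3$. So for $d\ge 3$ one needs something else. The following bounds are quoted in the source: in $\mathbb R^3$ the sandwich region has complexity $O^*(n^2)$, and in $\mathbb R^4$ it has complexity $O^*(n^3)$ (Koltun and Sharir). For $d\ge5$, "State of the Union (of Geometric Objects): A Review" poses as open whether the complexity is asymptotically smaller than that of the entire arrangement, that is, whether $\kappa_{d,b}(n)=o(n^d)$ for every fixed $b$.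

The answer is yes, with a power saving, for every $d\ge2$ and without any general position assumption.

**Theorem 1.** For all $d\ge2$, $b\ge1$ there are $\delta=\delta(d,b)>0$ and $C=C(d,b)$ with $\kappa_{d,b}(n)\le C\,n^{d-\delta}$ for all $n$.

The first guess itself is not settled by this. With Test 3, for $b\ge2$ the growth exponent lies in $[d-1,\,d-\delta(d,b)]$, and the optimal exponent is not determined here.

## 2. Semi-algebraic facts and the faces to be counted

From now on, a set has *complexity $\le b$* if it is definable by a Boolean combination of at most $b$ polynomial equalities and inequalities of degree $\le b$. For a function this refers to its graph. We put $\dim\emptyset=-1$. We use four textbook facts (Bochnak–Coste–Roy, *Real Algebraic Geometry*, Ch. 2, 9).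

* **(F1)** (Tarski–Seidenberg, uniform.) A set defined from boundedly many sets or functions of complexity $\le b$ by a fixed first-order formula has bounded complexity, with a bound depending only on the formula, $b$ and the ambient dimension. (For fixed $b$ and dimension, the sets of complexity $\le b$ are the fibers, over the space of coefficients, of finitely many semi-algebraic families. Apply quantifier elimination to these families.)
* **(F2)** A semi-algebraic set has finitely many connected components. They are semi-algebraic and path-connected, and their number is bounded in terms of complexity and ambient dimension.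
* **(F3)** $\dim(\overline A\setminus A)<\dim A$ for every nonempty semi-algebraic $A$.
* **(F4)** Semi-algebraic maps do not increase dimension, and a semi-algebraic subset of $\mathbb R^N$ of dimension $<N$ has Lebesgue measure $0$.

The bound in (F1) does not depend on the coefficients. For instance, the closure of a set of complexity $\le b$ is given by the formula "for every $\epsilon>0$ there is a point of the set within $\epsilon$", so it has bounded complexity. For (F3), think of an open disc: $\overline A\setminus A$ is a circle.

**Definition (faces).** Let $H=\mathcal F\sqcup\mathcal G$ be the indexed disjoint union. For $p\in\mathbb R^d$ let $S(p)\subseteq H$ be the set of functions whose graph contains $p$ (the functions *tight* at $p$). A *face* is a connected component of $\{p:S(p)=S\}$ for some $S\subseteq H$. For such a face $\varphi$ write $S_\varphi=S$.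

By (F2) there are finitely many faces. On a face $\varphi$, each function $f(x)-x_d$ is either identically $0$ or nowhere $0$, so by connectedness and continuity its sign is constant there. Since $\Sigma$ is closed, $\partial\Sigma\subseteq\Sigma$, so a face that meets $\partial\Sigma$ contains a point of $\Sigma$ and, the signs being constant, lies in $\Sigma$. Such a face has $S_\varphi\neq\emptyset$, because a point of $\Sigma$ with $S(p)=\emptyset$ satisfies all defining inequalities strictly and is interior. So *it suffices to bound the number of faces $\varphi\subseteq\Sigma$ with $S_\varphi\ne\emptyset$*.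

(If one also wants to count the $d$-dimensional cells of $\Sigma$, their number is at most the number of these faces. A cell is the part of $\{\max_{\mathcal G}g<x_d<\min_{\mathcal F}f\}$ over one component of $\{x:\max_{\mathcal G}g<\min_{\mathcal F}f\}$. Send it to the face containing $(x,\min_{\mathcal F}f(x))$ for some $x$ in this component. That face lies in $\Sigma$ and no $g$ is tight on it, while some $f$ is. So its projection lies in a single component of $\{\max_{\mathcal G}g<\min_{\mathcal F}f\}$, and the map is injective.)

## 3. A vertex on exactly $d$ graphs is a tuple of strict minimizers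

To see what must be proved, consider first only the vertices $p=(x,x_d)$ of $\Sigma$ with exactly $d$ tight functions. Put $e_f=1$ for $f\in\mathcal F$ and $e_f=-1$ for $f\in\mathcal G$. Membership in $\Sigma$ says that $e_ff(x)\ge e_fx_d$ for all $f\in H$, with equality exactly for the tight ones.

Give every function independently a uniformly random label in $\{0,\dots,d-1\}$. Fix a sign vector $(e_0,\dots,e_{d-1})$ and put $A_j=\{e_jf: f\text{ has label }j,\ e_f=e_j\}$. Suppose that the tight functions of $p$ can be numbered $f_0,\dots,f_{d-1}$ with $f_j$ of sign $e_j$ and of label $j$. For a fixed numbering, the labels come out right with probability $d^{-d}$. Then at $x$ the function $e_jf_j$ takes the value $e_jx_d$, and every other function of $A_j$ is not tight, so it is strictly larger. Thus *$e_jf_j$ is the unique strict minimizer of its class $A_j$ at $x$, for all $d$ classes simultaneously*. A given tuple arises from boundedly many vertices: near $p$ no other graph is present, so $p$ is isolated in the intersection of the $d$ graphs, and this intersection has boundedly many components by (F1) and (F2).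

So we must show that $d$ classes of functions of $d-1$ variables cannot realize too many tuples of simultaneous strict minimizers. Put $D=d-1$.

**Definition (realized tuple).** For finite indexed classes $A_0,\dots,A_m$ of functions on $\mathbb R^N$ and $Z\subseteq\mathbb R^N$, the tuple $(a_0,\dots,a_m)\in\prod A_i$ is *realized on $Z$* if some $x\in Z$ satisfies $a_i(x)<a(x)$ for all $i$ and all $a\in A_i\setminus\{a_i\}$.

For example, on $\mathbb R$ let $A_0=\{0,\,x\}$ and $A_1=\{0,\,x-1\}$. For $x<0$ the strict minimizers are $(x,x-1)$, for $0<x<1$ they are $(0,x-1)$, and for $x>1$ they are $(0,0)$. At $x=0$ and $x=1$ one class has a tie and nothing is realized. So three of the four tuples are realized, and $(x,0)$ is not.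

**Theorem 2.** For all $D,b\ge1$ there are $\delta_0=\delta_0(D,b)\in(0,1]$ and $C$ such that for any classes $A_0,\dots,A_D$, each of at most $n$ semi-algebraic functions $\mathbb R^D\to\mathbb R$ of complexity $\le b$, at most $Cn^{D+1-\delta_0}$ tuples are realized on $\mathbb R^D$.

The functions need not be continuous here. The number $D+1$ of classes is the exact threshold for a power saving. With only $D$ classes all $n^D$ tuples can be realized: take $A_i=\{(x_i-s)^2:1\le s\le n\}$ for $1\le i\le D$, and realize $(s_1,\dots,s_D)$ at $x=(s_1,\dots,s_D)$. (Subtracting $x_i^2$ from all members of $A_i$ changes no comparison and gives the affine functions $s^2-2sx_i$, so this happens even for $b=1$.) For $m\ge D+1$ classes, the first $D+1$ entries of a realized tuple form a realized tuple, and the other $m-D-1$ entries have at most $n$ values each, so at most $O(n^{m-\delta_0})$ tuples are realized.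

## 4. Counting sign patterns, and the case of one variable

A power saving will follow once we know that a *complete* box $B_0\times\dots\times B_D$, with $B_i\subseteq A_i$ of suitable constant sizes $k_i$, is never fully realized. This is the classical extremal lemma of Erdős, proved in Section 6. So let us try to exclude complete boxes.

The sensible first attempt is to count. Take $D+1$ classes of $k$ polynomials of degree $\le b$ on $\mathbb R^D$. Who is the strict minimizer of each class at $x$ depends only on the signs at $x$ of the $(D+1)\binom k2$ differences of functions in the same class. By the classical Milnor–Thom type bound, $s$ polynomials of bounded degree on $\mathbb R^D$ have $O(s^D)$ sign patterns. So at most $O(k^{2D})$ tuples are realized. To exclude a complete box we would need this to be smaller than $k^{D+1}$ for some $k$. But $2D\ge D+1$, so the count contradicts nothing, however large $k$ is. The loss is that $k$ functions have about $k^2$ differences, and we have no control over where the zero sets of these differences lie.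

Let us do $D=1$ for polynomials of degree $\le b$ in a different way. Let $|A_0|=b+1$ and $|A_1|=k_1$, and suppose that all pairs are realized. For $\tau\in A_0$ let $Z_\tau\subseteq\mathbb R$ be the open set where $\tau$ is the strict minimizer of $A_0$. The sets $Z_\tau$ are pairwise disjoint. The difference of $\tau$ with each of the $b$ other members is a nonzero polynomial with at most $b$ zeros, so $Z_\tau$ consists of at most $b^2+1$ open intervals. For every $\tau\in A_0$ and $a\in A_1$ pick a point $x_{\tau,a}\in Z_\tau$ where $a$ is the strict minimizer of $A_1$. Color each $a\in A_1$ by recording, *for every $\tau$ at once*, which interval of $Z_\tau$ contains $x_{\tau,a}$. There are at most $(b^2+1)^{b+1}$ colors. So if $k_1=(b^2+1)^{b+1}+1$, two functions $a\neq a'$ have the same color. For every $\tau$, the difference $a-a'$ is negative at $x_{\tau,a}$ and positive at $x_{\tau,a'}$, and both points are in one interval of $Z_\tau$. So $a-a'$ has a zero in $Z_\tau$. This holds for all $b+1$ disjoint sets $Z_\tau$, so the nonzero polynomial $a-a'$ of degree $\le b$ has at least $b+1$ zeros, a contradiction.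

We did not count cells of the overlay. We used the last class up, by making it enormous, to find a *single* pair $a,a'$ whose switching locus meets all the sets $Z_\tau$. On this locus, which has dimension one less, all tuples of the remaining classes are still realized. This is an induction on dimension.

One detail must be right for the induction: what is the switching locus? For continuous functions one would take $\{a=a'\}$, but this set may have full dimension: for $a=0$, $a'=\max(x,0)$ on $\mathbb R$ it is the half-line $(-\infty,0]$. The remedy is to take the common boundary of $\{a<a'\}$ and its complement. In the example, this is $\{0\}$. It also works for discontinuous functions.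

## 5. Complete boxes are never realized

**Proposition 3.** For $D\ge0$, $N,b\ge1$ there are integers $k_0,\dots,k_D\ge1$ (depending on $D,N,b$) such that the following holds. If $Z\subseteq\mathbb R^N$ is semi-algebraic of complexity $\le b$ with $\dim Z\le D$, and $A_0,\dots,A_D$ are classes of semi-algebraic functions on $\mathbb R^N$ of complexity $\le b$ with $|A_i|=k_i$, then not every tuple of $\prod_iA_i$ is realized on $Z$.

*Proof.* We use induction on $D$. The ambient dimension $N$ stays fixed, while $Z$ loses dimension and its complexity grows in a controlled way.

**Step 1: the base case $D=0$, where the number of points limits us.** By (F2), $Z$ is finite with at most $c=c(N,b)$ points. At each point at most one element of $A_0$ is the strict minimizer. So $k_0=c+1$ works.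

**Step 2: the switching locus has smaller dimension and bounded complexity.** Let $D\ge1$. For functions $a,a'$ of complexity $\le b$ put
$$U=\{x\in Z:a(x)<a'(x)\},\qquad Z'_{a,a'}=Z\cap\overline U\cap\overline{Z\setminus U}.$$
By (F1), $Z'_{a,a'}$ has complexity at most some $b'=b'(N,b)\ge b$. A point of $Z'_{a,a'}$ that belongs to $U$ lies in $\overline{Z\setminus U}\setminus(Z\setminus U)$, and a point that does not belong to $U$ lies in $\overline U\setminus U$. Both sets have dimension at most $D-1$ by (F3) (or are empty), so $\dim Z'_{a,a'}\le D-1$. (For $Z=\mathbb R^2$, $a=|x|^2$, $a'=1$, the set $U$ is the open unit disc and $Z'_{a,a'}$ is the unit circle.)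

**Step 3: a connected set on which the comparison changes meets the switching locus.** This replaces the intermediate value theorem. Precisely, *a connected $Y\subseteq Z$ with $Y\cap U\neq\emptyset\ne Y\setminus U$ meets $Z'_{a,a'}$.* Otherwise, since $Y\subseteq Z$, no point of $Y$ lies in both $\overline U$ and $\overline{Z\setminus U}$. A point of $Y\cap U$ is in $\overline U$, so it is not in $\overline{Z\setminus U}\supseteq\overline{Y\setminus U}$. A point of $Y\setminus U$ is in $\overline{Z\setminus U}$, so it is not in $\overline U\supseteq\overline{Y\cap U}$. Thus $Y$ is a union of two nonempty parts, neither of which meets the closure of the other, contradicting connectedness.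

**Step 4: choose the sizes.** Let $k_0,\dots,k_{D-1}$ be the numbers that the induction hypothesis gives for $(D-1,N,b')$. Given classes $A_0,\dots,A_{D-1}$ of these sizes, consisting of functions of complexity $\le b$, and $\tau=(a_0,\dots,a_{D-1})\in\prod_{i<D}A_i$, put
$$Z_\tau=\{x\in Z: a_i(x)<a(x)\ \text{ for all } i<D \text{ and all } a\in A_i\setminus\{a_i\}\}.$$
The $k_i$ are constants, so $Z_\tau$ is defined by a fixed formula from boundedly many functions. By (F1) and (F2) it has at most $P$ components, where $P=P(D,N,b)\ge1$. Put $k_D=P^{k_0\cdots k_{D-1}}+1$.

**Step 5: find one pair that switches inside every $Z_\tau$.** Suppose $|A_D|=k_D$ and all tuples of $\prod_{i\le D}A_i$ are realized on $Z$. For every $\tau\in\prod_{i<D}A_i$ and every $a\in A_D$ choose a point $x_{\tau,a}\in Z_\tau$ at which $a$ is the strict minimizer of $A_D$. Color $a\in A_D$ by the map that assigns to each $\tau$ the component of $Z_\tau$ containing $x_{\tau,a}$. There are $k_0\cdots k_{D-1}$ tuples $\tau$, hence at most $P^{k_0\cdots k_{D-1}}<k_D$ colors. So there are $a\ne a'$ in $A_D$ such that for **every** $\tau$ the points $x_{\tau,a}$ and $x_{\tau,a'}$ lie in the same component $Y_\tau$ of $Z_\tau$.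

**Step 6: descend to the switching locus.** With $U=\{x\in Z:a<a'\}$ we have $x_{\tau,a}\in U$ and $x_{\tau,a'}\notin U$, since each of $a,a'$ is strictly smaller than the other at its own point. By Step 3, $Y_\tau\subseteq Z_\tau$ meets $Z'_{a,a'}$. Hence every $\tau\in\prod_{i<D}A_i$ is realized on $Z'_{a,a'}$, a set of dimension $\le D-1$ and complexity $\le b'$. The functions in $A_0,\dots,A_{D-1}$ have complexity $\le b\le b'$, and $|A_i|=k_i$. This contradicts the choice of $k_0,\dots,k_{D-1}$. $\square$

## 6. From missing boxes to a power saving

**Lemma 4 (Erdős).** Let $T\subseteq V_0\times\dots\times V_{r-1}$, $|V_i|\le n$, contain no $B_0\times\dots\times B_{r-1}$ with $|B_i|=k_i$. Then $|T|\le c\,n^{r-\varepsilon_r}$, where $\varepsilon_r=1/(k_0\cdots k_{r-2})$ ($\varepsilon_1=1$) and $c=c(k_0,\dots,k_{r-1})$.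

For $r=2$ and $k_0=k_1=2$ this says that a bipartite graph without a 4-cycle has $O(n^{3/2})$ edges.

*Proof.* Induction on $r$. For $r=1$, a set containing no $k_0$-element subset has $|T|\le k_0-1$.

Let $r\ge2$, and add elements to the $V_i$ so that $|V_i|=n$. For $w\in V_1\times\dots\times V_{r-1}$ let $\deg w=\#\{u:(u,w)\in T\}$. The average of $\deg w$ is $\bar d=|T|/n^{r-1}$.

**Step 1: the links of $k_0$-sets are small.** For $B\subseteq V_0$ with $|B|=k_0$, the set $T_B=\{w:(u,w)\in T\ \text{for all } u\in B\}$ contains no box of sizes $k_1,\dots,k_{r-1}$, since together with $B$ it would be a forbidden box. By induction $|T_B|\le c'n^{r-1-\varepsilon'}$ with $\varepsilon'=1/(k_1\cdots k_{r-2})$ (and $\varepsilon'=1$ if $r=2$).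

**Step 2: count pairs $(B,w)$ with $w\in T_B$ in two ways.** For integers $t\ge0$ we have
$$\binom t{k_0}\ge\frac{\big((t-k_0+1)_+\big)^{k_0}}{k_0!}.$$
Indeed, for $t\ge k_0$ all $k_0$ factors of $t(t-1)\cdots(t-k_0+1)$ are at least $t-k_0+1$, and for $t<k_0$ both sides are $0$. The right side is convex in $t$, so by Jensen
$$n^{r-1}\frac{\big((\bar d-k_0+1)_+\big)^{k_0}}{k_0!}\le\sum_w\binom{\deg w}{k_0}=\sum_B|T_B|\le\frac{n^{k_0}}{k_0!}\,c'n^{r-1-\varepsilon'}.$$

**Step 3: solve for $|T|$.** Taking $k_0$-th roots, $\bar d\le k_0+c'^{1/k_0}n^{1-\varepsilon'/k_0}$, and hence $|T|=\bar d\,n^{r-1}\le(k_0+c'^{1/k_0})\,n^{r-\varepsilon'/k_0}$. Here $\varepsilon'/k_0=\varepsilon_r$. $\square$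

*Proof of Theorem 2.* Let $T\subseteq\prod A_i$ be the set of realized tuples, and let $k_0,\dots,k_D$ be the integers of Proposition 3 for $N=D$ and complexity $b$. (The set $Z=\mathbb R^D$ has complexity $\le b$.) Suppose $T\supseteq\prod B_i$ with $B_i\subseteq A_i$ and $|B_i|=k_i$. A strict minimizer of $A_i$ that lies in $B_i$ is a strict minimizer of $B_i$. So every tuple of $\prod B_i$ is realized on $\mathbb R^D$ with respect to the classes $B_i$, contradicting Proposition 3. Hence $T$ contains no such box, and Lemma 4 with $r=D+1$ gives the claim with $\delta_0=1/(k_0k_1\cdots k_{D-1})$. $\square$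

The constants depend only on $D$ and $b$, not on the coefficients of the functions. This matters below, where functions are shifted by amounts that depend on the input.

## 7. Degenerate vertices, higher faces, and a two-scale thickening

The argument of Section 3 now bounds the vertices with exactly $d$ tight functions by $O(n^{d-\delta_0})$. It does not bound everything. A face of positive dimension may have fewer than $d$ tight functions, so it gives no $d$-tuple. And a vertex with many tight functions produces ties. For $d=2$, $\mathcal F=\{x^2,2x^2,\dots,(n-1)x^2\}$, $\mathcal G=\{0\}$, all $n$ functions are tight at the origin, so no class with two members has a strict minimizer there. One cannot simply perturb the input either: after an upward shift of all members of $\mathcal F$ in this example, however small, the graph of $0$ meets no other graph and the vertex is gone.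

So we leave the region alone, and instead surround a piece of each face by a thickened set, generic enough to have a corner where at most $D$ equations hold.

Let $D=d-1\ge1$. Below, $c$ denotes constants depending only on $d,b$, possibly different at each occurrence. "Face" now means a face $\varphi\subseteq\Sigma$ with $S_\varphi\ne\emptyset$. For fixed $f_0\in H$ write
$$u_f=e_f(f-f_0)\qquad(f\in H),$$
a continuous function on $\mathbb R^D$.

**Step 1: describe a face by the functions $u_f$.** Let $\varphi$ be a face and $f_0\in S_\varphi=S$. The set $\{p:S(p)=S\}$ lies on the graph of $f_0$, so it projects homeomorphically onto $\{u_f=0\ (f\in S),\ u_f\ne0\ (f\notin S)\}$. On $\varphi$ we have $x_d=f_0(x)$, and $\varphi\subseteq\Sigma$ means $e_ff(x)\ge e_fx_d$. So $u_f>0$ on the projection of $\varphi$ for $f\notin S$. These sign conditions cut out a relatively open and closed subset. Hence the projection of $\varphi$ is a connected component of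
$$\{x\in\mathbb R^D:\ u_f(x)=0\ (f\in S),\ u_f(x)>0\ (f\notin S)\}.\tag{1}$$

**Step 2: the constants.** Pick a point of each face $\varphi$, and let $x_\varphi$ be its projection. We want numbers $\rho>0$ and $\eta_f>\theta_f>0$ $(f\in H)$: a radius $\rho$ to make things compact, a margin $\eta_f$ to stay away from the non-tight functions, and a much smaller width $\theta_f$ by which the equations of tight functions are relaxed. For $f_0\in S\subseteq H$ put
$$K(f_0,S)=\{|x|^2\le\rho;\ u_f=0\ (f\in S);\ u_f\ge\eta_f\ (f\notin S)\},$$
$$K^\theta(f_0,S)=\{|x|^2\le\rho;\ -\theta_f\le u_f\le\theta_f\ (f\in S\setminus\{f_0\});\ u_f\ge\eta_f\ (f\notin S)\}.$$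
We require three things.

* (a) $|x_\varphi|^2<\rho$, and $u_f(x_\varphi)>\eta_f$ for all $\varphi$ and all $f\notin S_\varphi$. (The value $u_f(x_\varphi)$ does not depend on the choice of $f_0\in S_\varphi$, since all tight functions agree at $x_\varphi$.)
* (b) For all $S\subseteq H$ and $f_0\in S$, points in different components of $K(f_0,S)$ lie in different components of $K^\theta(f_0,S)$.
* (c) For any $f_0$, any distinct $f_1,\dots,f_{D+1}\in H\setminus\{f_0\}$ and any $c_j\in\{\eta_{f_j},\theta_{f_j},-\theta_{f_j}\}$, the system $u_{f_j}=c_j$ $(1\le j\le D+1)$ has no solution. Likewise, for any distinct $f_1,\dots,f_D\in H\setminus\{f_0\}$ and such $c_j$, the system $u_{f_j}=c_j$ $(1\le j\le D)$, $|x|^2=\rho$ has no solution.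

**Step 3: such constants exist.** We treat (c) and (a) by measure, and then (b) by compactness.

Each of the finitely many conditions in (c) fails only if $D+1$ distinct coordinates of $(\rho,\eta,\theta)\in\mathbb R^{1+2n}$, up to sign, form a point of the image of a semi-algebraic map $\mathbb R^D\to\mathbb R^{D+1}$, namely $x\mapsto(u_{f_1},\dots,u_{f_{D+1}})$ or $x\mapsto(u_{f_1},\dots,u_{f_D},|x|^2)$. By (F4) this image is a null set, so the set of $(\rho,\eta,\theta)$ violating (c) has measure $0$. Condition (a) holds whenever $\rho$ is large and all $\eta_f>0$ are small, that is, on a set of $(\rho,\eta)$ of positive measure. By Fubini we can fix $(\rho,\eta)$ satisfying (a) such that almost every $\theta$ satisfies (c).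

For (b), note that $K(f_0,S)$ is now fixed. It is compact and has finitely many components, which are compact and have pairwise disjoint open neighborhoods $U_j$. As $\max_f\theta_f\to0$, eventually $K^\theta(f_0,S)\subseteq\bigcup_jU_j$. Otherwise there would be points $x_k\in K^{\theta_k}(f_0,S)\setminus\bigcup_j U_j$ with $\max\theta_k\to0$; they lie in a fixed ball, and the limit of a convergent subsequence would be in $K(f_0,S)$ but in no $U_j$. Once $K^\theta(f_0,S)\subseteq\bigcup_jU_j$, each component of $K^\theta(f_0,S)$ lies in a single $U_j$, so different components of $K(f_0,S)$ are in different components of $K^\theta(f_0,S)$. There are finitely many pairs $(f_0,S)$. Choose $\theta$ small enough for all of them, with $0<\theta_f<\eta_f$, and outside the null set of (c); this is possible because the allowed small $\theta$ contain a box of positive measure.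

**Step 4: disjoint sets, one for each face.** By (a), $x_\varphi\in K(f_0,S_\varphi)\subseteq K^\theta(f_0,S_\varphi)$ for every $f_0\in S_\varphi$. Let $Q(\varphi,f_0)$ be the component of $K^\theta(f_0,S_\varphi)$ containing $x_\varphi$. *For fixed $f_0$, the sets $Q(\varphi,f_0)$ of distinct faces $\varphi$ with $f_0\in S_\varphi$ are disjoint.* To check this, let $\varphi\neq\varphi'$.

If $S_\varphi\ne S_{\varphi'}$, then up to exchanging the two faces there is $f\in S_\varphi\setminus S_{\varphi'}$, and $f\ne f_0$ since $f_0$ lies in both sets. Then $|u_f|\le\theta_f<\eta_f$ on $Q(\varphi,f_0)$, while $u_f\ge\eta_f$ on $Q(\varphi',f_0)$.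

If $S_\varphi=S_{\varphi'}=S$, then by Step 1 the points $x_\varphi,x_{\varphi'}$ lie in different components of the set (1), hence in different components of its subset $K(f_0,S)$, hence by (b) in different components of $K^\theta(f_0,S)$.

**Example.** Let $d=2$, $\mathcal F=\{f\}$ with $f=x^2$, $\mathcal G=\{g\}$ with $g=0$, and $f_0=g$, so $u_f=x^2$. The faces on which $g$ is tight are the origin and the two half-axes. Choose their points over $x=0,\pm1$, choose the points of the two branches of the parabola over $x=\pm1$ too, and take $\rho=4$, $\eta_f=\eta_g=\frac14$, $\theta_f=\theta_g=\frac1{16}$. Condition (a) holds because $1<4$ and $1>\frac14$. The first half of (c) is vacuous, and the second holds because $x^2=4$ gives $u=4$ (for $f_0=f$ one has $u_g=x^2$ as well). Condition (b) holds: $K(g,\{f,g\})=\{0\}$ is connected, $K(g,\{g\})=K^\theta(g,\{g\})$, and $f_0=f$ is symmetric. We get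
$$Q(\text{origin},g)=[-\tfrac14,\tfrac14],\qquad Q(\text{half-axes},g)=[\tfrac12,2]\ \text{ and }\ [-2,-\tfrac12].$$
The origin, a degenerate touching point, has become an interval whose end points satisfy the equation $u_f=\theta_f$.

## 8. Encoding a face by at most $D$ equations

We now name each pair $(\varphi,f_0)$ with $f_0\in S_\varphi$ by a corner of $Q=Q(\varphi,f_0)$. Put $S=S_\varphi$. Consider the equations that correspond to the inequalities defining $K^\theta(f_0,S)$:
$$u_f=\theta_f,\quad u_f=-\theta_f\ \ (f\in S\setminus\{f_0\});\qquad u_f=\eta_f\ \ (f\notin S);\qquad |x|^2=\rho.$$
Let $J$ be an inclusion-maximal set of these equations whose solution set $W_J\subseteq\mathbb R^D$ meets $Q$. (For $J=\emptyset$ put $W_J=\mathbb R^D$, so such a $J$ exists.)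

**Step 1: $J$ is small.** Each function occurs in at most one equation of $J$, since $\theta_f\neq-\theta_f$, and $f_0$ occurs in none. If $|J|\ge D+1$, then either $D+1$ equations for distinct functions, or $D$ such equations and $|x|^2=\rho$, would have a common solution, which (c) excludes. So $|J|\le D$.

**Step 2: a whole component of $W_J$ lies in $Q$.** Pick $y\in Q\cap W_J$ and let $Y$ be the component of $W_J$ containing $y$. *Claim: $Y\subseteq Q$.* Otherwise, by (F2), there is a path $\gamma:[0,1]\to Y$ from $y$ to a point outside $Q$. Let $t^*=\sup\{t:\gamma([0,t])\subseteq K^\theta(f_0,S)\}$. Since $K^\theta(f_0,S)$ is closed, $\gamma([0,t^*])\subseteq K^\theta(f_0,S)$, and since $\gamma([0,t^*])$ is connected and contains $y\in Q$, it lies in $Q$. So $t^*<1$, and there are times $t>t^*$ arbitrarily close to $t^*$ with $\gamma(t)\notin K^\theta(f_0,S)$. Among the finitely many defining inequalities, some single one is violated at a sequence of such times tending to $t^*$. It holds at $t^*$, so by continuity its equation holds at $\gamma(t^*)\in Q\cap W_J$. This equation is not in $J$: equations in $J$ hold along all of $Y$, so their inequalities are never violated there. Adding it to $J$ contradicts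 maximality.

**Step 3: the code is injective, and codes are few.** Since $\emptyset\neq Y\subseteq Q(\varphi,f_0)$ and the sets $Q(\cdot,f_0)$ are disjoint, *the triple $(f_0,J,Y)$ determines $\varphi$*. As $|J|\le D$, the set $W_J$ has at most $c$ components by (F1) and (F2). There are at most $3^j\cdot2\binom nj$ sets $J$ involving exactly $j$ functions: choose the functions, one of three equations for each, and whether $|x|^2=\rho$ belongs to $J$. Since $j\le D$,
$$\sum_\varphi|S_\varphi|=\#\{(\varphi,f_0):f_0\in S_\varphi\}\le c\,n\cdot n^D=c\,n^d,\tag{2}$$
$$\#\{(\varphi,f_0):\ J\text{ involves fewer than }D\text{ functions}\}\le c\,n\cdot n^{D-1}=c\,n^{d-1}.\tag{3}$$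

In the example of Section 7 (where $D=1$), the origin has, for $f_0=g$, the code $J=\{u_f=\theta_f\}$ with $Y=\{\frac14\}$ or $Y=\{-\frac14\}$. The right half-axis has $J=\{u_f=\eta_f\}$, $Y=\{\frac12\}$, or $J=\{|x|^2=\rho\}$, $Y=\{2\}$. In the last case $J$ involves no function, so the pair is counted in (3).

Bound (2) only reproves the order $n^d$ of the whole arrangement, but it is a bound for the sum of $|S_\varphi|$. So faces with many tight functions are rare, and this takes care of the worst ties.

## 9. Random labels and the proof of Theorem 1

For each face $\varphi$ fix one $f_0\in S_\varphi$ with associated $J,Y,y$. Let $m\ge2$ be an integer, to be chosen at the end.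

**Step 1: discard faces with many tight functions.** By (2), at most $c\,n^d/m$ faces have $|S_\varphi|>m$.

**Step 2: discard faces with a short code.** By (3), for at most $c\,n^{d-1}$ faces $J$ involves fewer than $D$ functions.

**Step 3: sort the remaining faces by type.** Let $\Phi$ be the set of faces with $|S_\varphi|\le m$ for which $J$ involves $D$ functions. Since $|J|\le D$, the equation $|x|^2=\rho$ is not in $J$, and $J$ consists of equations $u_{f_j}=\kappa_j(f_j)$, $1\le j\le D$, where $f_0,f_1,\dots,f_D$ are distinct and each $\kappa_j$ is one of the rules $f\mapsto\eta_f$, $f\mapsto\theta_f$, $f\mapsto-\theta_f$. Fix such a numbering for each $\varphi$ and put $\kappa_0\equiv0$. The *type* of $\varphi$ is $(e_{f_0},\dots,e_{f_D};\kappa_1,\dots,\kappa_D)$. There are at most $2^d3^D$ types. Fix a type $(e_0,\dots,e_D;\kappa_1,\dots,\kappa_D)$ and let $\Phi'\subseteq\Phi$ be the faces of this type.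

**Step 4: random labels remove the ties.** We want $f_0,\dots,f_D$ to fall into different classes, and all other tight functions of $\varphi$ to fall into none. Independently give each $f\in H$ each label $0,\dots,D$ with probability $1/(dm)$, and no label with the remaining probability $1-1/m$. Say that $\varphi\in\Phi'$ *survives* if $f_j$ has label $j$ for $0\le j\le D$ and every $f\in S_\varphi\setminus\{f_0,\dots,f_D\}$ is unlabeled. Since $|S_\varphi|\le m$ and $m\ge2$, this has probability at least
$$(dm)^{-d}(1-1/m)^m\ge\tfrac14(dm)^{-d}.$$
So we can fix a labeling with at least $|\Phi'|/(4(dm)^d)$ survivors.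

**Step 5: the classes.** For $0\le j\le D$ let
$$A_j=\{v_f:=e_jf-\kappa_j(f)\ :\ f\text{ has label }j,\ e_f=e_j\},$$
indexed by the functions $f$. The shifts $\kappa_j(f)$ are designed to turn the equations of $J$ into exact ties with $e_jf_0$. The functions $v_f$ have complexity $\le b$, because a sign change and a vertical translation change neither the number nor the degrees of the polynomials.

**Step 6: a survivor realizes $(v_{f_0},\dots,v_{f_D})$ at $y$.** We compare every $v_f$ in $A_j$ with $e_jf_0$ at $y$. For each $j$, since $y\in W_J$,
$$v_{f_j}(y)-e_jf_0(y)=u_{f_j}(y)-\kappa_j(f_j)=0$$
(for $j=0$ trivially). Now let $f\ne f_j$ have label $j$ and $e_f=e_j$. Then $f\notin\{f_0,\dots,f_D\}$, because $f_i$ has label $i$. Since $f$ is labeled and $\varphi$ survives, $f\notin S_\varphi$. As $y\in K^\theta(f_0,S_\varphi)$, we get $u_f(y)\ge\eta_f$. Equality is excluded by (c), since $y$ already satisfies the $D$ equations of $J$, for functions distinct from each other, from $f$ and from $f_0$. Hence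
$$v_f(y)-e_jf_0(y)=u_f(y)-\kappa_j(f)>\eta_f-\kappa_j(f)\ge0,$$
where the last inequality holds because $\kappa_j(f)\in\{0,\eta_f,\theta_f,-\theta_f\}$ and $\theta_f<\eta_f$. Thus $v_{f_j}(y)<v_f(y)$, as needed.

**Step 7: count the survivors.** Given the type, the tuple $(v_{f_0},\dots,v_{f_D})$ determines $f_0$ and $J$, and then $\varphi$ is determined by one of at most $c$ components $Y$ of $W_J$. So at most $c$ survivors yield the same tuple. By Theorem 2, applied on $\mathbb R^D$ to the $D+1$ classes $A_0,\dots,A_D$, the number of survivors is at most $c\,n^{D+1-\delta_0}=c\,n^{d-\delta_0}$ with $\delta_0=\delta_0(d-1,b)$. Hence $|\Phi'|\le c\,m^dn^{d-\delta_0}$, and summing over the types, $|\Phi|\le c\,m^dn^{d-\delta_0}$.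

**Step 8: choose $m$.** Altogether the number of faces is at most
$$c\left(\frac{n^d}{m}+n^{d-1}+m^dn^{d-\delta_0}\right).\tag{4}$$
Take $m=\max(2,\lceil n^{\delta_0/(d+1)}\rceil)$. Then $n^{\delta_0/(d+1)}\le m\le2n^{\delta_0/(d+1)}$. The first term is at most $n^{d-\delta_0/(d+1)}$, the third is at most $2^dn^{d-\delta_0+d\delta_0/(d+1)}=2^dn^{d-\delta_0/(d+1)}$, and the second is not larger than $n^{d-\delta_0/(d+1)}$ because $\delta_0\le1$. So the number of faces is at most $C\,n^{d-\delta_0/(d+1)}$, which proves Theorem 1 with
$$\delta=\frac{\delta_0(d-1,b)}{d+1}.$$
In particular $\kappa_{d,b}(n)=o(n^d)$ for every $d\ge5$ and every fixed $b$. $\blacksquare$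

**Remark (general position).** If every point of $\mathbb R^d$ lies on at most $M=O(1)$ graphs (for example in general position, with $M=d$), take $m=\max(2,M)$. Then no face is discarded in Step 1, the term $n^d/m$ in (4) disappears, and the bound improves to $O(n^{d-\delta_0})$.

## 10. The same proofs in o-minimal structures

Polynomials entered only through (F1)–(F4). Recall that an o-minimal expansion of the real field is a structure, extending the field operations and the order, in which every definable subset of $\mathbb R$ is a finite union of points and intervals. The semi-algebraic sets form one such structure. A definable family of functions is, for example, $x\mapsto c_0+c_1x+c_2x^2$ with parameter $(c_0,c_1,c_2)\in\mathbb R^3$.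

Theorems 1 and 2 hold, with the same proofs, when the functions come from a fixed definable family in an o-minimal expansion of the real field (continuous functions for Theorem 1), with constants depending on the family. One replaces "bounded complexity" by "member of a definable family". Then (F1) is the closure of definable families under first-order operations, (F2) is the uniform finiteness of the number of definably (path-)connected components, (F3) is the frontier inequality, and (F4) is standard; all of this is in van den Dries, *Tame Topology and O-minimal Structures*, Ch. 3–4. In Step 5 of Section 9 the shifted functions again come from one definable family, because with $\{f_c\}$ also $\{\pm f_c+r\}$, with the additional parameter $r\in\mathbb R$, is definable.
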